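# Tree covers against positive semidefinite nullity: a wheel with a doubled rim, and no linear bound

## Four theorems separating $T$ from $M_+$

**Main Theorem.** Let $T(G)$ be the tree cover number and $M_+(G)$ the maximum positive semidefinite nullity of a multigraph $G$ (both are defined right after the statement). The assertion "$T(G)\le M_+(G)$ for every multigraph $G$" is false. In detail, writing $\mathrm{mr}_+(G)=|V(G)|-M_+(G)$:

**Theorem 1 (disproof).** Let $G_0$ be the multigraph on $c,v_1,\dots,v_5$ (indices mod 5) with one edge $cv_i$ and two edges $v_iv_{i+1}$ for each $i$. Then $T(G_0)=4>3=M_+(G_0)$. There is also a simple planar graph $\widehat G_0$ of tree-width $3$ on $11$ vertices with $T=4>3=M_+$.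

**Theorem 2 (exact formula, unbounded difference).** For a simple graph $K$ on $p\ge 1$ vertices let $\omega(K)$ be its clique number, and let $\xi(K)$, the orthogonal rank, be the least $d$ such that nonzero vectors $x_i\in\mathbb R^d$ can be assigned to the vertices with $x_i\perp x_j$ whenever $ij\in E(K)$. Let $G_K$ be the multigraph on $V(K)\cup\{c\}$ with one edge from $c$ to every vertex of $K$ and a double edge for each pair that is *non*adjacent in $K$. Then
$$T(G_K)=p+1-\omega(K),\qquad M_+(G_K)=p+1-\xi(K),$$
so $T(G_K)-M_+(G_K)=\xi(K)-\omega(K)$. For each $k\ge 1$ there is a simple planar graph of tree-width $3$ with $T=3k+1$ and $M_+=2k+1$. So tree-width $\le 2$ is the widest tree-width range in which the inequality always holds.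

**Theorem 3 (minimality).** Every multigraph with $T>M_+$ has at least $6$ vertices, $M_+\ge 3$ and $\mathrm{mr}_+\ge 3$. The graph $G_0$ attains all three bounds.

**Theorem 4 (no linear bound).** For every constant $c$ there is a simple graph with $T(G)>c\,M_+(G)$.

The first three theorems use Gram vectors and a few lines each. The fourth takes a random construction and an argument with local limits of sparse graphs, and occupies the second half of the notes.

## What $T$ and $M_+$ measure

Let $G$ be a multigraph on $V=\{1,\dots,n\}$, that is, a multiset of 2-element subsets of $V$. A *single edge* is a pair joined by exactly one edge; a *double edge* is a pair joined by two or more.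

**Definition ($S(G)$, $S_+(G)$, $M_+$).** $S(G)$ is the set of real symmetric $n\times n$ matrices $A$ with, for $i\ne j$: $a_{ij}=0$ if $i,j$ are nonadjacent, $a_{ij}\ne0$ if $ij$ is a single edge, and $a_{ij}$ an arbitrary real number if $ij$ is a double edge. The diagonal is arbitrary. $S_+(G)$ is the set of positive semidefinite (psd) matrices in $S(G)$, and $M_+(G)=\max\{\operatorname{null}(A):A\in S_+(G)\}$. Thus $\mathrm{mr}_+(G)=\min\{\operatorname{rank}A:A\in S_+(G)\}$.

**Definition (tree cover).** A tree cover of $G$ is a set of vertex-disjoint simple trees, each an *induced* subgraph of $G$, covering all vertices. $T(G)$ is the least number of trees in a tree cover.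

Two consequences of "induced" and "simple" will be used all the time. A tree of a cover never contains both ends of a double edge. It also never contains all three vertices of a triangle. For example, on two vertices joined by a double edge we have $T=2$ (only singletons are allowed) and $M_+=2$ (the zero matrix is allowed). With a single edge, $T=1$ and $M_+=1$.

A forest on $n$ vertices with $t$ components has $n-t$ edges. So $f(G):=n-T(G)$ is the largest total number of edges in a tree cover, and
$$T(G)>M_+(G)\iff \mathrm{mr}_+(G)>f(G).\tag{1}$$

We recall the linear algebra that we use; $A$ is real symmetric.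

- (F1) If $A\succeq0$ and $x^TAx=0$ then $Ax=0$: write $A=X^TX$, so $|Xx|^2=0$. In particular $a_{ii}=0$ forces row $i$ to vanish.
- (F2) $A\succeq0$ has rank $\le d$ if and only if it is a Gram matrix $a_{ij}=x_i\cdot x_j$ of vectors in $\mathbb R^d$; its rank is the dimension of their span.
- (F3) If $A=\begin{pmatrix}P&Q\\Q^T&Z\end{pmatrix}$ with $Z$ positive definite, then $A\succeq0$ iff the Schur complement $P-QZ^{-1}Q^T\succeq0$, and $\operatorname{rank}A=\operatorname{rank}Z+\operatorname{rank}(P-QZ^{-1}Q^T)$. So the two matrices have the same nullity.
- (F4) If all blocks of a symmetric block matrix have norm $\le b$ and each block row has at most $k$ nonzero blocks, then the norm is at most $kb$. Indeed $|\langle x,Ay\rangle|\le b\sum|x_C||y_{C'}|\le \frac b2\sum(|x_C|^2+|y_{C'}|^2)\le\frac{kb}2(|x|^2+|y|^2)$, sums over nonzero blocks. This works for infinite matrices too.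

A *minor* is obtained by deleting vertices and edges and contracting edges. A *tree decomposition* of a graph is a tree whose nodes carry vertex sets (bags) such that each edge lies in some bag and the bags containing a given vertex form a subtree; the *tree-width* is the minimum over decompositions of the largest bag size minus one. We use the textbook facts that tree-width does not increase under taking minors, that $K_4$ has tree-width $3$, and that a graph of tree-width $\ge3$ has a $K_4$ minor.

The background is this. The source of the problem, "On the tree cover number of a graph", conjectures $T\le M_+$. The inequality is proven for outerplanar graphs and for chordal graphs, and equality $T=M_+$ holds for outerplanar graphs and in fact for all graphs of tree-width at most $2$.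

## Trees, cycles and complete graphs by hand

The following lemma settles trees now and returns, in its infinite form, in the proof of Theorem 4.

**Lemma 5 (kernels on trees).** Let $\mathbb T$ be a finite or infinite tree of bounded degree. Let $N\succeq0$ be a bounded symmetric operator on $\ell^2(\mathbb T)$ with $N_{xy}\ne0$ on edges and $N_{xy}=0$ for distinct nonadjacent $x,y$. Then $\dim\ker N\le1$, and a nonzero kernel vector vanishes nowhere.

*Proof.* Fix a root with sign $+1$ and propagate signs along the edges so that $\epsilon_x\epsilon_yN_{xy}<0$ on every edge; on a tree there is no obstruction. Conjugating by the diagonal matrix of signs, we may assume that all off-diagonal entries are $\le0$. If $Nf=0$, then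
$$\langle|f|,N|f|\rangle\le\langle f,Nf\rangle=0,$$
because the diagonal terms agree and $N_{xy}|f(x)||f(y)|\le N_{xy}f(x)f(y)$. As $N\succeq0$, this gives $N|f|=0$. Suppose $f(x)=0$. The equation at $x$ reads $\sum_{y\ne x}N_{xy}|f(y)|=0$; all terms are $\le0$, so all vanish, and $f=0$ at every neighbour of $x$. By connectivity $f=0$. So a nonzero kernel vector is nowhere zero. If the kernel had dimension $\ge2$, some nonzero combination of two kernel vectors would vanish at a chosen vertex, a contradiction. $\square$

*Trees.* If $G$ is a tree, $T=1$. The Laplacian ($x^TLx=\sum_{uv\in E}(x_u-x_v)^2$) has nullity $1$, and Lemma 5 says that no matrix in $S_+(G)$ does better. So $M_+=1$.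

*Cycles.* For $C_n$, $n\ge3$, we have $T=2$: the cycle is not a tree, and a path on $n-1$ vertices plus a singleton is a cover. Also $M_+\le2$, since the principal submatrix on a path with $n-1$ vertices has rank $\ge n-2$. For equality take Gram vectors $x_1,\dots,x_{n-1}$, spanning $\mathbb R^{n-2}$, of the Laplacian of that path. Its kernel is spanned by the all-ones vector, so any $n-2$ of these vectors are independent. Let $x_n\ne0$ be orthogonal to $x_2,\dots,x_{n-2}$, which span a space of dimension $n-3$. Then $x_n\cdot x_1\ne0$, since otherwise $x_n$ would be orthogonal to the basis $x_1,\dots,x_{n-2}$; likewise $x_n\cdot x_{n-1}\ne0$. So the Gram matrix is in $S_+(C_n)$ and has rank $n-2$.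

*Complete graphs.* For $K_n$, $n\ge2$, an induced tree has at most two vertices, so $T=\lceil n/2\rceil$, while the all-ones matrix gives $M_+=n-1$.

In all three families $T\le M_+$. By (1), a proof of the inequality would have to produce a matrix in $S_+(G)$ of rank at most $f(G)$. The natural attempt takes an optimal tree cover and adds up the Laplacians of its trees: that sum is psd of rank exactly $f(G)$. But it is zero at the single edges of $G$ not used by the cover, and these entries must be made nonzero without raising the rank. The next section describes a class of multigraphs in which this requirement can be read off exactly.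

## One hub: cliques against orthogonal vectors

Take the multigraph $G_K$ of Theorem 2: a hub $c$ joined singly to everything, and all other adjacencies double.

**Proof of the formulas in Theorem 2.** *The value of $T$.* A tree avoiding $c$ could only use double edges, so it is a singleton. A tree containing $c$ consists of $c$ and a set of vertices of $K$ with no double edge among them, i.e. a clique of $K$; any clique is allowed, since it gives an induced star. The best choice is a largest clique, and $T(G_K)=1+(p-\omega(K))$.

*The value of $M_+$.* Let $A\in S_+(G_K)$ have rank $d$, written as a Gram matrix of vectors in $\mathbb R^d$. Since $x_i\cdot x_c\ne0$, every $x_i$ ($i\in V(K)$) is nonzero. If $ij\in E(K)$, then $i,j$ are nonadjacent in $G_K$ and $x_i\perp x_j$. So $d\ge\xi(K)$. Conversely, take vectors $x_i\in\mathbb R^{\xi(K)}$ as in the definition of $\xi$ and choose $x_c$ outside the finitely many hyperplanes $x_i^\perp$. The Gram matrix lies in $S_+(G_K)$: the double edges impose nothing. Hence $\mathrm{mr}_+(G_K)=\xi(K)$ and $M_+(G_K)=p+1-\xi(K)$. $\square$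

So within this class, $T\le M_+$ says $\xi(K)\le\omega(K)$. A clique needs pairwise orthogonal nonzero vectors, so $\omega\le\xi$; and a proper colouring with $\chi(K)$ colours gives vectors $e_{\text{colour}(i)}$, so
$$\omega(K)\le\xi(K)\le\chi(K).$$
Whenever $\omega(K)=\chi(K)$, the inequality $T\le M_+$ holds with equality. Consider the $r$-spoke wheel with doubled rim, where $K$ is the complement of $C_r$. For $r=3$, $K$ has no edges and $\omega=\chi=1$. For $r=4$, $K$ is two disjoint edges and $\omega=\chi=2$. For $r=6$, $K$ is the triangular prism and $\omega=\chi=3$. For $r=5$, $K$ is again a 5-cycle, with $\omega=2$ and $\chi=3$.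

**Proof that $\xi(C_5)=3$.** Write the cycle as $1,3,5,2,4$. Suppose nonzero vectors in $\mathbb R^2$ satisfy $x_1\perp x_3\perp x_5\perp x_2\perp x_4\perp x_1$. In the plane, two nonzero vectors orthogonal to a common nonzero vector are parallel. So $x_1\parallel x_5$ (via $x_3$) and $x_5\parallel x_4$ (via $x_2$), hence $x_1\parallel x_4$, contradicting $x_1\perp x_4$. (In $\mathbb R^1$ two nonzero vectors are never orthogonal.) In $\mathbb R^3$ the choice
$$x_1=e_1,\quad x_3=e_2,\quad x_5=e_1,\quad x_2=e_2,\quad x_4=e_3$$
works: consecutive vectors in the order $1,3,5,2,4,1$ are orthogonal. $\square$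

**Proof of Theorem 1, the multigraph.** $G_0=G_K$ with $K$ the 5-cycle $1,3,5,2,4$ of nonadjacent rim pairs. So $T(G_0)=6-2=4$ and $M_+(G_0)=6-3=3$. Explicitly, $\{c,v_1,v_3\},\{v_2\},\{v_4\},\{v_5\}$ is an optimal cover, and the vectors above with $x_c=(1,1,1)^T$ give a matrix of rank $3$. $\square$

## Replacing double edges by triangles

To get simple graphs we need to remove double edges without changing either parameter.

**Lemma 6.** Let $\{u,v\}$ be joined by multiple edges in $G$. Let $G_1$ be obtained by replacing these edges by one edge $uv$ and adding a new vertex $w$ joined by single edges to exactly $u$ and $v$. Then $M_+(G_1)=M_+(G)$ and $T(G_1)=T(G)$. Hence for every multigraph $G$ there is a simple graph $\widehat G$ with the same $T$ and $M_+$, containing the underlying simple graph of $G$.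

*Proof.* *$M_+(G_1)\le M_+(G)$.* Let $B\in S_+(G_1)$. Row $w$ is nonzero, so $b_{ww}>0$ by (F1). The Schur complement of $b_{ww}$ is psd with the same nullity by (F3). Off the diagonal it differs from $B$ only at $uv$, where the entry becomes $b_{uv}-b_{uw}b_{vw}/b_{ww}$. This may be any real number, which a double edge permits. So it lies in $S_+(G)$.

*$M_+(G_1)\ge M_+(G)$.* Let $A\in S_+(G)$, choose $t\notin\{0,-a_{uv}\}$ and put $z=e_u+te_v$. Then
$$B=\begin{pmatrix}A+zz^T&z\\z^T&1\end{pmatrix}=\begin{pmatrix}A&0\\0&0\end{pmatrix}+\begin{pmatrix}z\\1\end{pmatrix}\begin{pmatrix}z\\1\end{pmatrix}^T\succeq0 .$$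
Its $uv$ entry is $a_{uv}+t\ne0$, its entries at $wu,wv$ are $1,t\neq0$, and all other off-diagonal entries are as required. So $B\in S_+(G_1)$. Its Schur complement with respect to the corner $1$ is $A$, so the nullities agree.

*$T(G_1)\le T(G)$.* In a tree cover of $G$ the vertices $u,v$ lie in different trees. Add $w$ to the tree of $u$; there it is a leaf, since $v$ is not in that tree. No tree contains both $u$ and $v$, so all trees are induced in $G_1$.

*$T(G)\le T(G_1)$.* Take a tree cover of $G_1$ with $t$ trees. If $\{w\}$ is not one of them, the tree of $w$ contains a neighbour of $w$, hence exactly one of $u,v$, because $u,v,w$ form a triangle. So $w$ is a leaf there, $u$ and $v$ lie in different trees, and deleting $w$ leaves a cover of $G$ with $t$ trees. If $\{w\}$ is one of the trees, delete it; $t-1$ trees remain. If $u,v$ lie in different trees, we have a cover of $G$. If they lie in the same tree, it contains the edge $uv$; delete this edge. The tree splits into two parts, each containing only one of $u,v$, so each part induces a tree in $G$, and we have a cover with $t$ trees.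

Each application removes one double edge. Repeat until none is left. $\square$

**Proof of Theorem 1, the simple graph.** Let $\widehat G_0$ have vertices $c,v_i,w_i$ ($i\in\mathbb Z_5$) and edges $cv_i,\ v_iv_{i+1},\ w_iv_i,\ w_iv_{i+1}$. It arises from $G_0$ by five applications of Lemma 6, so $T=4$ and $M_+=3$. It has 11 vertices. It is planar: draw the wheel and put each $w_i$ next to the rim edge $v_iv_{i+1}$. The bags $\{c,v_1,v_i,v_{i+1}\}$, $i=2,3,4$, in a path form a tree decomposition of the wheel; attach the bag $\{w_i,v_i,v_{i+1}\}$ to a bag containing $v_i,v_{i+1}$. So the tree-width is at most $3$. Contracting rim edges of the wheel until three rim vertices are left gives $K_4$, so it is exactly $3$. $\square$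

It is instructive to see $T\ge4$ directly. Let $F$ be the set of all edges of the trees of a cover. Two edges of a triangle in $F$ would put all its vertices in one tree, which is impossible. So each of the five triangles $v_iv_{i+1}w_i$ contributes at most one edge to $F$. The $v_i$ in the tree of $c$ are pairwise non-consecutive because of the triangles $cv_iv_{i+1}$, so at most two edges $cv_i$ are in $F$. Hence $|F|\le7$, and there are $11-|F|\ge4$ trees. A cover with four trees is $\{c,v_1,v_3\}$, $\{v_2,w_1,w_2\}$, $\{v_4,w_3,w_4\}$, $\{v_5,w_5\}$.

**Rest of the proof of Theorem 2.** Let $K$ be the join of $k$ copies of $C_5$: disjoint copies, with all edges between different copies. Cliques are unions of cliques of the copies, so $\omega(K)=2k$. In an orthogonal assignment the spans of the copies are mutually orthogonal, and each has dimension at least $\xi(C_5)=3$; putting the copies in orthogonal copies of $\mathbb R^3$ attains this. So $\xi(K)=3k$. With $p=5k$,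
$$T(G_K)=3k+1,\qquad M_+(G_K)=2k+1 .$$
Vertices in different copies are adjacent in $K$, hence nonadjacent in $G_K$, so $G_K$ is $k$ copies of $G_0$ sharing $c$. Lemma 6, applied to every double edge, turns it into $k$ copies of $\widehat G_0$ sharing $c$, with the same $T$ and $M_+$. This simple graph is planar (draw each copy with $c$ on the outer face and glue). It has tree-width $3$: join the tree decompositions of the copies at bags containing $c$. Since equality holds for tree-width $\le2$, as recalled above, and the inequality fails for tree-width $3$, the range $\le2$ is the widest. $\square$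

## Why six vertices and nullity three are needed

**Proof of Theorem 3.** Let $T(G)>M_+(G)$.

**Step 1: $M_+\ge3$.** By Lemma 6 pass to the simple graph $\widehat G$, for which also $T>M_+$. Equality holds for tree-width $\le2$, so $\widehat G$ has tree-width $\ge3$, hence a $K_4$ minor. We now use Colin de Verdière's parameter $\nu$. For a simple graph $H$, $\nu(H)$ is the maximum nullity over those $A\in S_+(H)$ with the Strong Arnold Property, which says that the only symmetric $X$ with $AX=0$, zero diagonal, and $X_{ij}=0$ at all edges $ij$ is $X=0$. It is minor-monotone (Y. Colin de Verdière, *Multiplicities of eigenvalues and tree-width of graphs*, J. Combin. Theory Ser. B 74 (1998) 121–146). For $K_4$ the property is automatic, since $X=0$ is forced entry by entry; the all-ones matrix has nullity $3$, and nullity $4$ would mean $A=0\notin S_+(K_4)$. So $\nu(K_4)=3$. By definition $\nu\le M_+$. Therefore $M_+(G)=M_+(\widehat G)\ge\nu(\widehat G)\ge\nu(K_4)=3$.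

**Step 2: $\mathrm{mr}_+\ge3$.** We show that $f\le1$ implies $\mathrm{mr}_+\le f$. If $f=0$ there is no single edge (a single edge together with singletons is a tree cover with one edge), so $0\in S_+(G)$ and $\mathrm{mr}_+=0$.

Let $f=1$. Two disjoint single edges together with singletons would be a cover with two edges, so any two single edges meet. There is at least one single edge, so the single edges form a star or a triangle. In the case of a star, take two leaves. They are not joined by a single edge, because the single edges are exactly those of the star. If they were nonadjacent, the two leaves and the centre would induce a tree with two edges, contradicting $f=1$. So they are joined by a double edge. In both cases all vertices of the star or triangle are pairwise adjacent. The all-ones matrix on these vertices, extended by $0$, is psd of rank one. It is nonzero at every single edge and zero at every nonadjacent pair, so it lies in $S_+(G)$ and $\mathrm{mr}_+\le1$.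

Since $\mathrm{mr}_+>f$ by (1), we have $f\ge2$ and so $\mathrm{mr}_+\ge3$.

**Step 3: the number of vertices.** $n=M_++\mathrm{mr}_+\ge6$. The graph $G_0$ has $n=6$ and $M_+=\mathrm{mr}_+=3$. $\square$

## A single hub loses at most a factor two

The joins above have ratio $(3k+1)/(2k+1)<3/2$. Could a cleverer $K$ make $T(G_K)/M_+(G_K)$ arbitrarily large? It cannot. Let $H$ be the complement of $K$ and $\mu$ the size of a maximum matching of $H$. The ends of a maximum matching meet every edge of $H$, and the remaining vertices are independent in $H$, so $p-\omega(K)=p-\alpha(H)\le2\mu$. Using each matching edge as a colour class, and singletons otherwise, we colour $K$ with $p-\mu$ colours; so $\xi(K)\le\chi(K)\le p-\mu$. Together,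
$$T(G_K)-1=p-\omega(K)\le2\mu\le2(p-\xi(K))=2\,(M_+(G_K)-1).$$

So for Theorem 4 we need several hubs. The plan is as follows. Take a sparse graph $D$ with small independent sets, and double its edges. Add a few hubs joined by single edges to random sets. Trees with a hub meet $D$ in independent sets, so $T$ stays close to $|V(D)|$. To bound $M_+$ we look at a psd matrix $A$ on the whole graph and its block $M$ on $V(D)$. What can the hubs forbid? Suppose $y$ is supported on a small connected set $W$ and $M[W]y=0$. By (F1), $y$ extended by zero is in the kernel of all of $A$. If some hub sees exactly one vertex of the support of $y$, this is impossible. So with well-chosen hubs all small connected principal submatrices of $M$ are nonsingular. The following proposition says that, for large girth, this forces small nullity.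

**Proposition 7.** For all integers $\Delta,s\ge1$ and $\varepsilon>0$ there is $g$ with the following property. Let $D$ be a simple graph on $n$ vertices with maximum degree $\le\Delta$ and no cycle of length $\le g$. Let $M\succeq0$ be real $n\times n$ with $M_{uv}=0$ for distinct nonadjacent $u,v$, and suppose $M[W]$ is nonsingular for every nonempty $W$ with $|W|\le s$ and $D[W]$ connected. Then
$$\operatorname{null}(M)\le\Bigl(\frac1{s+1}+\varepsilon\Bigr)n .$$

Two examples locate the hypotheses. Let $D$ be a disjoint union of paths on $s+1$ vertices and $M$ the direct sum of their Laplacians. A connected $W$ with $|W|\le s$ is a proper part of one path. A kernel vector $y$ of $M[W]$, extended by zero, has $y^TMy=0$, so it lies in $\ker M$ and is constant on each path; hence $y=0$. So the hypotheses hold, and $\operatorname{null}M=n/(s+1)$: the fraction $\frac1{s+1}$ cannot be lowered. On the other hand, let $s=1$ and let $M$ be a direct sum of all-ones blocks on copies of $K_{\Delta+1}$, $\Delta\ge2$. The diagonal is nonzero, but the nullity is $\frac{\Delta}{\Delta+1}n>\frac12n$. Some girth assumption is needed.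

## From Proposition 7 to Theorem 4

**Step 1: parameters.** Fix $s\ge2$. Let $\Delta=16d$ and $m=\lceil es\ln(2s\Delta^{2s})\rceil$, where the integer $d\ge3$ is so large that $24\,m\ln d\le d$. Such $d$ exists because, for fixed $s$, $m$ grows like a constant times $\ln d$. Let $g$ be given by Proposition 7 for $(\Delta,s,\varepsilon=1/s)$; enlarging it, we may assume $g\ge3$.

**Step 2: a graph $D$ with bounded degree, large girth and small independent sets.** Take the random graph on $n_0$ vertices with edge probability $d/n_0$, $n_0$ large.

The expected number of cycles of length $\le g$ is at most $\sum_{\ell=3}^g n_0^\ell(d/n_0)^\ell\le gd^g$. By Markov's inequality, with probability $\ge\frac34$ there are at most $4gd^g$ of them. The expected number of edges is at most $dn_0/2$, so with probability $\ge\frac34$ there are at most $2dn_0$ edges. Finally let $a=\lceil3n_0\ln d/d\rceil$. The probability that there is an independent set of size $a$ is at most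
$$\binom{n_0}a\Bigl(1-\frac d{n_0}\Bigr)^{\binom a2}\le\Bigl(\frac{en_0}a\,e^{-d(a-1)/(2n_0)}\Bigr)^a\le\Bigl(d\cdot d^{-3/2}e^{d/(2n_0)}\Bigr)^a\to0 .$$
Here $en_0/a\le ed/(3\ln d)\le d$ since $3\ln d>e$ for $d\ge3$, and $e^{-da/(2n_0)}\le d^{-3/2}$.

So for large $n_0$ some graph has all three properties. Delete all its vertices of degree $>16d$; there are at most $4dn_0/(16d)=n_0/4$, since the degrees sum to at most $4dn_0$. Delete one vertex from each cycle of length $\le g$; these are at most $4gd^g\le n_0/4$ vertices for large $n_0$. The result is a graph $D$ on $n\ge n_0/2$ vertices with maximum degree $\le\Delta$, no cycle of length $\le g$, and $\alpha(D)\le3n_0\ln d/d\le6n\ln d/d$.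

**Step 3: hubs that isolate a vertex of every small connected set.** Take $m$ hubs $h$ and independent random sets $S_h\subseteq V(D)$, each containing each vertex with probability $1/s$, independently. Let $W$ be $D$-connected (that is, $D[W]$ is connected) with $1\le|W|\le s$. For a given hub,
$$P(|S_h\cap W|=1)=\frac{|W|}s\Bigl(1-\frac1s\Bigr)^{|W|-1}\ge\frac1s\Bigl(1-\frac1s\Bigr)^{s-1}\ge\frac1{es}.$$
Call $W$ bad if no hub has $|S_h\cap W|=1$. Then $P(W\text{ bad})\le(1-\frac1{es})^m\le e^{-m/(es)}\le\frac1{2s\Delta^{2s}}$. A connected set of $r$ vertices containing $v$ is traced by a closed walk of length $2(r-1)$ from $v$ around a spanning tree, so there are at most $\Delta^{2s}$ such sets for each $v$ and each $r\le s$, and at most $ns\Delta^{2s}$ sets $W$ in all. The expected number of bad sets is at most $n/2$; fix a choice with at most $n/2$ bad sets. Delete one vertex of each bad set. This leaves a set $I$ of $n'\ge n/2$ vertices and the induced subgraph $D'=D[I]$, with $\alpha(D')\le6n\ln d/d\le12n'\ln d/d$. A $D'$-connected set of size $\le s$ is $D$-connected and is contained in $I$, so it is not bad.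

**Step 4: the multigraph and its tree cover number.** Let $G$ have vertex set $I\cup\{\text{hubs}\}$, with all edges of $D'$ doubled, single edges $hu$ for $u\in S_h\cap I$, and no other edges. A tree of a cover without a hub is a singleton. At most $m$ trees contain a hub, and each of these meets $I$ in an independent set of $D'$. Therefore
$$T(G)\ge n'-m\,\alpha(D')\ge n'-\frac{12\,m\ln d}d\,n'\ge\frac{n'}2 .$$

**Step 5: the nullity.** Let $A\in S_+(G)$ and $M=A[I]$. The vectors of $\ker A$ vanishing on the $m$ hubs form a subspace of codimension at most $m$ in $\ker A$, and restriction to $I$ embeds it in $\ker M$. So $\operatorname{null}A\le m+\operatorname{null}M$.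

We check that $(D',M)$ satisfies the hypotheses of Proposition 7. Degrees, cycles and the zero pattern are clear. Suppose $W$ is $D'$-connected, $|W|\le s$, $0\ne y$ is supported in $W$ and $M[W]y=0$. Let $W''$ be the vertex set of a component of $D'[\operatorname{supp}y]$ and $y''$ the restriction of $y$ to $W''$. For $u\in W''$ the entries $M_{uv}$ with $v\in\operatorname{supp}y\setminus W''$ vanish, so $M[W'']y''=0$. Extend $y''$ by zero to all of $G$. Then $y''^TAy''=0$, hence $Ay''=0$ by (F1). The set $W''$ is connected of size $\le s$, so it is not bad: some hub $h$ is adjacent to exactly one $u\in W''$. The $h$-coordinate of $Ay''=0$ reads $a_{hu}y_u=0$ with $a_{hu}\ne0$ and $y_u\ne0$. This is a contradiction.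

Proposition 7 gives
$$M_+(G)\le m+\Bigl(\frac1{s+1}+\frac1s\Bigr)n'\le\frac{3n'}s,$$
once $n_0$ is so large that $m\le n'/s$. Hence $T(G)\ge\frac{n'}2=\frac s6\cdot\frac{3n'}s\ge\frac s6M_+(G)$. Given $c$, take $s>6\max(c,1)$: if $M_+(G)>0$ then $T(G)>c\,M_+(G)$, and if $M_+(G)=0$ this is clear as $T(G)>0$. Lemma 6 converts $G$ into a simple graph with the same two parameters. This proves Theorem 4, given Proposition 7. $\square$

## Local limits and mass transport

The proof of Proposition 7 looks at a sequence of sparse graphs from a random vertex. We recall the language.

**Definition (rooted labelled graphs).** Fix a degree bound. Consider connected graphs with a root $o$, edge labels in $[-1,1]$ and vertex labels in $\{1,\dots,s\}$, up to isomorphism preserving root and vertex labels and carrying edge labels along. Two are close if, for some large $\rho$, their balls of radius $\rho$ about the root are isomorphic with nearly equal edge labels. This space is compact and metrizable. A *local function* depends only on the ball of some fixed radius.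

**Definition (local weak convergence).** A sequence of finite labelled graphs $Q_i$ converges in the local weak (Benjamini–Schramm) sense if the law of $Q_i$ seen from a uniformly random root (keeping the component of the root) converges weakly. By compactness every sequence has a convergent subsequence. Then expectations of bounded continuous local functions converge. For closed sets $B$ we have $P(B)\ge\limsup P_i(B)$, and for open sets $P(B)\ge$ is replaced by $P(B)\le\liminf P_i(B)$.

For example, the cycles $C_n$ converge to the two-sided infinite path: for $n>2\rho+1$ every ball of radius $\rho$ is a path rooted at its middle. The paths $P_n$ have the same limit, since only $2\rho$ of the $n$ roots see an end.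

**Definition (mass transport principle).** The limit is *unimodular*: for every nonnegative Borel function $F(x,y)$ of a graph with two marked vertices, invariant under isomorphism,
$$\mathbb E\sum_xF(o,x)=\mathbb E\sum_xF(x,o).\tag{2}$$
For a finite graph with uniform root, both sides are $\frac1{|V|}\sum_{x,y}F(x,y)$, over pairs in the same component. That (2) passes to limits is in Aldous–Lyons, *Processes on unimodular random networks*, Electron. J. Probab. 12 (2007). We read $F(x,y)$ as the mass that $x$ sends to $y$: expected mass sent from the root equals expected mass received.

## The nonsingularity hypothesis is lost in the limit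

Here is the direct attack on Proposition 7. Normalize $M_i$ to unit diagonal and pass to a local limit. As the girth tends to infinity, we obtain a psd operator $N$ on a random tree. By Lemma 5 each component of the nonzero pattern has a kernel of dimension at most one. Mass transport then bounds the kernel density by the expectation of $1/|\text{component}|$ over singular components. If all singular components had at least $s+1$ vertices, we would get $\frac1{s+1}$ and be finished.

But in the limit there may be singular components with at most $s$ vertices. The blocks $M_i[W]$ are nonsingular for each $i$, yet their smallest eigenvalues may tend to $0$, as in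
$$\begin{pmatrix}1&1-\delta\\1-\delta&1\end{pmatrix},\qquad\delta\to0 .\tag{3}$$

The way past this is to use nonsingularity before taking the limit. A connected set $W$ whose block is nearly singular is merged into one *cluster* $C$, and $M$ is renormalized by $M[C]^{-1/2}$, which magnifies the near-kernel. After renormalization a cluster is a block of dimension $|C|$ and no longer a vertex. However, each edge of $D$ leaving $C$ from $u$ sees only the vector $p_u=M[C]^{-1/2}e_u$, and $\langle p_u,p_v\rangle=(M[C]^{-1})_{uv}$. In example (3), with $W=\{u,v\}$,
$$M[W]^{-1}=\frac1{1-(1-\delta)^2}\begin{pmatrix}1&-(1-\delta)\\-(1-\delta)&1\end{pmatrix},$$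
so the cosine of the angle between $p_u$ and $p_v$ is $-(1-\delta)\to-1$. All edges at the cluster see nearly the same line. So the cluster behaves like a single vertex again, and the direct attack can be repeated on clusters. Each repetition either gives the bound or merges a positive proportion of clusters; and merging cannot go on for long.

## Proof of Proposition 7: clusters that look like points

Suppose the proposition fails for some $\Delta,s,\varepsilon$. Then there are $D_i,M_i$ on $n_i$ vertices satisfying the hypotheses, with the shortest cycle length of $D_i$ tending to infinity (or $D_i$ acyclic) and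
$$\operatorname{null}M_i>\Bigl(\frac1{s+1}+\varepsilon\Bigr)n_i .\tag{4}$$
We repeatedly pass to subsequences, and often drop the index $i$.

**Step 1: clusterings and the renormalized matrix.** This step sets up the coarse picture. A *clustering* is a partition of $V(D)$ into $D$-connected sets (clusters) of size $\le s$. Let $q$ be the number of clusters, so $n/s\le q\le n$, and let $Q$ be the quotient graph on the clusters. If two $D$-edges joined the clusters $C,C'$, then $D[C\cup C']$ would have at least $(|C|-1)+(|C'|-1)+2=|C\cup C'|$ edges, hence a cycle of length $\le2s$. So for large $i$ two clusters are joined by at most one $D$-edge. A cycle of length $\ell$ in $Q$ gives a cycle of length $\le\ell s$ in $D$: connect the entry and exit vertex in each cluster by a path of length at most $s-1$ inside it. So the girth of $Q_i$ tends to $\infty$. The maximum degree of $Q$ is at most $s\Delta$.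

Each $M[C]$ is psd and, by hypothesis, nonsingular, so it is positive definite. Put $R=\bigoplus_CM[C]^{-1/2}$ and $M'=RMR\succeq0$. Then $\operatorname{null}M'=\operatorname{null}M$, and the diagonal blocks of $M'$ are identities. For $u\in C$ let $p_u=M[C]^{-1/2}e_u\in\mathbb R^C$ and $\hat p_u=p_u/|p_u|$. If $uv$ is the edge joining $C\ni u$ and $C'\ni v$, then $M_{CC'}=M_{uv}e_ue_v^T$, so
$$M'_{CC'}=c_{uv}\,\hat p_u\hat p_v^T,\qquad c_{uv}=M_{uv}|p_u||p_v| .$$
Moreover $|c_{uv}|\le1$, since $\begin{pmatrix}I&M'_{CC'}\\M_{CC'}'^{T}&I\end{pmatrix}\succeq0$ forces $\|M'_{CC'}\|\le1$. All other off-diagonal blocks vanish. With $\Lambda=1+s\Delta$, (F4) gives $0\preceq M'\preceq\Lambda I$.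

**Step 2: coherence, and the claim to be iterated.** Call $C$ *$\tau$-coherent* if $|\langle\hat p_u,\hat p_v\rangle|>1-\tau$ for all $u,v\in C$. A sequence of clusterings, one for each $i$, is *coherent* if for every $\tau>0$ the fraction of clusters that are not $\tau$-coherent tends to $0$. The clustering into singletons is coherent, trivially.

**Claim 8.** From any coherent sequence one obtains, along a subsequence, another coherent sequence with $q_i^{\rm new}\le q_i-\varepsilon n_i/7$ for large $i$.

The claim proves Proposition 7: start from singletons, $q_i=n_i$, and apply it more than $7/\varepsilon$ times. The number of clusters becomes negative, a contradiction. The remaining steps prove Claim 8 for a given coherent sequence.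

**Step 3: a scalar matrix on clusters.** We replace each coherent cluster by one coordinate. Choose $u_C\in C$ for each cluster and put $a_C=\hat p_{u_C}$. Choose signs $\sigma_u=\pm1$ with $\sigma_u\langle\hat p_u,a_C\rangle\ge0$ for $u\in C$. If $C$ is $\tau$-coherent, then $|\hat p_u-\sigma_ua_C|^2=2-2|\langle\hat p_u,a_C\rangle|<2\tau$. Define $N$ on clusters by $N_{CC}=1$, $N_{CC'}=\sigma_u\sigma_vc_{uv}$ if $uv$ joins $C\ni u$ and $C'\ni v$, and $0$ otherwise. Then $|N_{CC'}|\le1$ and $\|N\|\le\Lambda$. Let $U$ be the isometry $e_C\mapsto a_C$ and
$$M''=UNU^T+(I-UU^T).$$
The diagonal blocks of $M''$ are $a_Ca_C^T+(I-a_Ca_C^T)=I$, as for $M'$. Its off-diagonal blocks are $c_{uv}(\sigma_ua_C)(\sigma_va_{C'})^T$. So the blocks of $M'$ and $M''$ between $\tau$-coherent clusters differ by at most $|\hat p_u-\sigma_ua_C|+|\hat p_v-\sigma_va_{C'}|\le2\sqrt{2\tau}$ in norm.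

**Step 4: the local limit, and $N\succeq0$ in it.** Root $(Q_i,N_i,(|C|)_C)$ at a uniformly random cluster. Degrees are at most $s\Delta$, edge labels lie in $[-1,1]$, vertex labels in $\{1,\dots,s\}$. Along a subsequence there is a local weak limit $(\mathbb T,N,\text{size},o)$, a unimodular random rooted labelled graph. As the girth tends to infinity, $\mathbb T$ is almost surely a tree. Also $\ell:=\mathbb E\,\text{size}(o)=\lim n_i/q_i$, since $n_i/q_i$ is the mean cluster size.

For fixed $\rho$ and $\tau$, each cluster is within distance $\rho$ of at most $\Lambda^\rho$ clusters, so only $o(q_i)$ clusters have a non-$\tau$-coherent cluster within distance $\rho$. Hence with probability tending to $1$ all clusters in the ball $B(o,\rho)$ of $Q_i$ are $\tau$-coherent. In that case $N[B(o,\rho)]$ differs from $U^TM'[B(o,\rho)]U\succeq0$ by entries of modulus at most $2\sqrt{2\tau}$, because $a_C^TM''_{CC'}a_{C'}=N_{CC'}$. So by (F4) $\lambda_{\min}(N[B(o,\rho)])\ge-2\sqrt{2\tau}\,\Lambda$. This is a closed local condition, and it holds in $Q_i$ with probability tending to $1$, so it holds almost surely in the limit. Let $\tau\to0$ and then let $\rho$ run through the integers: almost surely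 $\langle f,Nf\rangle\ge0$ for all finitely supported $f$. So $N$ acts on $\ell^2(\mathbb T)$ with $0\preceq N\preceq\Lambda$. Let $P$ be the orthogonal projection onto $\ker N$.

**Step 5: the nullity is bounded by the kernel density of the limit.** We show
$$\limsup_i\frac{\operatorname{null}M_i}{q_i}\le\mathbb E\langle e_o,Pe_o\rangle .\tag{5}$$
Let $\pi_r(x)=(1-x/\Lambda)^{2r}$. On $[0,\Lambda]$ we have $0\le\pi_r\le1$ and $\pi_r(0)=1$, so
$$\operatorname{null}M'\le\operatorname{tr}\pi_r(M')=\sum_C\operatorname{tr}\pi_r(M')_{CC},$$
each term being at most $|C|\le s$. Expanding the power, $\pi_r(M')_{CC}$ is a sum over at most $\Lambda^{2r}$ closed walks at $C$ of length $2r$ in $Q$ (loops allowed) of products of blocks of $I-M'/\Lambda$, each of norm at most $1$. Only clusters within distance $r$ of $C$ occur. If all of these are $\tau$-coherent, replacing $M'$ by $M''$ changes each block by at most $2\sqrt{2\tau}/\Lambda$ and each product by at most $2r\cdot2\sqrt{2\tau}/\Lambda$. So $\pi_r(M')_{CC}$ and $\pi_r(M'')_{CC}$ differ by a quantity that tends to $0$ as $\tau\to0$, for fixed $r$. Since $U^TU=I$,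
$$I-\frac{M''}\Lambda=U\Bigl(I-\frac N\Lambda\Bigr)U^T+\Bigl(1-\frac1\Lambda\Bigr)(I-UU^T),$$
and the two summands have product zero. Therefore
$$\pi_r(M'')_{CC}=\pi_r(N)_{CC}\,a_Ca_C^T+\Bigl(1-\frac1\Lambda\Bigr)^{2r}(I-a_Ca_C^T),$$
whose trace is at most $\pi_r(N)_{CC}+s(1-\frac1\Lambda)^{2r}$. For fixed $r,\tau$ only $o(q_i)$ clusters are within distance $r$ of a non-$\tau$-coherent one. For them we use that both $\operatorname{tr}\pi_r(M')_{CC}$ and $\pi_r(N_i)_{CC}$ are bounded. Finally $\pi_r(N)_{oo}$ is a bounded continuous local function, so its average over clusters converges to its expectation in the limit. Letting first $i\to\infty$ and then $\tau\to0$,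
$$\limsup_i\frac{\operatorname{null}M_i}{q_i}\le\mathbb E\,\pi_r(N)_{oo}+s\Bigl(1-\frac1\Lambda\Bigr)^{2r}.$$
Let $r\to\infty$. In the limit $0\preceq N\preceq\Lambda$, so by the spectral theorem $\pi_r(N)_{oo}$ decreases to $\langle e_o,Pe_o\rangle$, and dominated convergence gives (5).

**Step 6: components of the limit.** We compute the right side of (5). Let $\mathcal K(o)$ be the component of $o$ in $\mathbb T$ after deleting the edges with $N$-label $0$. $N$ is the direct sum of its restrictions to such components, and by Lemma 5 each restriction has kernel of dimension at most one, spanned by a nowhere zero vector if nonzero. Call a component *singular* if its kernel is nonzero, and let $\varphi$ be a unit kernel vector. Then $\langle e_x,Pe_x\rangle=\varphi(x)^2$ if $\mathcal K(x)$ is singular, and $0$ otherwise. As $\langle e_x,Pe_x\rangle=\lim_r\pi_r(N)_{xx}$ is a limit of local functions, the transports below are Borel.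

*Infinite singular components have probability $0$.* In such a component, $\varphi\in\ell^2$ is nonzero, so the set $\mathcal A$ of maximizers of $\varphi^2$ is finite and nonempty. Let each vertex of an infinite singular component send mass $1/|\mathcal A|$ to each element of its $\mathcal A$. The expected mass sent by $o$ is $P(\mathcal K(o)\text{ infinite singular})\le1$. The mass received by $o$ is $\infty$ if $o\in\mathcal A$ and $0$ otherwise. By (2) the expected mass received is finite, so $P(o\in\mathcal A)=0$. Then the expected mass received is $0$, and so is the expected mass sent.

*Finite singular components.* Apply (2) to $F(x,y)=\varphi(x)^2/|\mathcal K(x)|$ for $y\in\mathcal K(x)$ finite singular. The root sends $\varphi(o)^2$ and receives $\sum_x\varphi(x)^2/|\mathcal K(o)|=1/|\mathcal K(o)|$. So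
$$\mathbb E\langle e_o,Pe_o\rangle=\mathbb E\bigl[\,|\mathcal K(o)|^{-1};\ \mathcal K(o)\text{ finite singular}\,\bigr].$$

Let $\Sigma(\mathcal K)=\sum_{C\in\mathcal K}\text{size}(C)$, and call $\mathcal K$ *small* if it is finite and $\Sigma(\mathcal K)\le s$. For a finite component that is not small, $1\le\Sigma(\mathcal K)/(s+1)$. So such components contribute at most
$$\frac1{s+1}\mathbb E\Bigl[\frac{\Sigma(\mathcal K(o))}{|\mathcal K(o)|};\ \mathcal K(o)\text{ finite}\Bigr]\le\frac{\mathbb E\,\text{size}(o)}{s+1}=\frac\ell{s+1}.$$
Here we used (2) with $F(x,y)=\text{size}(y)/|\mathcal K(x)|$ for $y\in\mathcal K(x)$ finite: the root sends $\Sigma/|\mathcal K|$ and receives $\text{size}(o)$. Let $\beta=P(\mathcal K(o)\text{ small and singular})$; such components contribute at most $\beta$. Since $n_i/q_i\to\ell$, (4) and (5) give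
$$\Bigl(\frac1{s+1}+\varepsilon\Bigr)\ell\le\limsup_i\frac{\operatorname{null}M_i}{q_i}\le\beta+\frac\ell{s+1},\qquad\text{so}\qquad\beta\ge\varepsilon\ell>0 .\tag{6}$$
A singular component has at least two vertices, since the diagonal entries of $N$ are $1$.

So small singular components occupy a positive proportion of the limit. This is the situation that stopped the direct attack.

**Step 7: merging.** We find the traces of these components in $Q_i$ and merge them. On the event that $\mathcal K(o)$ is small and singular, it has finitely many edges, all with nonzero label. So we can choose $w>0$ such that with probability $\ge\beta/2$, $\mathcal K(o)$ is small and singular and all its edges have $|N|>w$.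

For $0<\tau<w$ let $\mathcal K^w$ be the component of the root in the graph of edges with $|N|>w$, and let $E_\tau$ be the event that $\mathcal K^w$ has at least two vertices and total size $\le s$, that all other edges with exactly one end in $\mathcal K^w$ have $|N|<\tau$, and that $\lambda_{\min}(N[\mathcal K^w])<\tau$. On the event of the previous paragraph, $\mathcal K^w=\mathcal K(o)$, the edges leaving it have label $0$, and $\lambda_{\min}=0$. So $P(E_\tau)\ge\beta/2$.

Among rooted graphs of girth $>s$, $E_\tau$ is a (relatively) open local event, determined by the ball of radius $s+1$. Indeed $\mathcal K^w$ has at most $s$ vertices, and by the girth it induces a tree, so every edge inside it has $|N|>w$, and every edge leaving it has $|N|<\tau$. These finitely many strict inequalities survive small changes of the labels; then $\mathcal K^w$ is unchanged, and $\lambda_{\min}(N[\mathcal K^w])<\tau$ survives as well. For large $i$ all the laws live on graphs of girth $>s$, which form a closed set. So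
$$\liminf_iP_i(E_\tau)\ge P(E_\tau)\ge\frac\beta2 .$$
Each non-$\tau$-coherent cluster lies in one set $\mathcal K^w$. If that set has total size $\le s$, it contains at most $s$ clusters. So only $o(q_i)$ clusters lie in sets $\mathcal K^w$ of total size $\le s$ containing a non-$\tau$-coherent cluster. Hence for each fixed $\tau$ and all large $i$, at least $\frac\beta3q_i$ clusters satisfy $E_\tau$ and have only $\tau$-coherent clusters in their $\mathcal K^w$. Doing this for $\tau=1/k$ and letting $k$ grow slowly with $i$, we get $\tau_i\to0$ with the following property: for large $i$, at least $\frac\beta3q_i$ clusters of $Q_i$ lie in sets $\mathcal K$ that are components of the graph $\{|N_i|>w\}$ (hence pairwise disjoint), with $|\mathcal K|\ge2$, total size $\le s$, $\lambda_{\min}(N_i[\mathcal K])<\tau_i$, and all clusters $\tau_i$-coherent. By the girth, $Q_i[\mathcal K]$ is a tree, and all its edges have $|N_i|>w$.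

Merge each such $\mathcal K$ into the single cluster $\widehat C=\bigcup\mathcal K$, which is $D$-connected of size $\le s$. A set of $k\ge2$ clusters loses $k-1\ge k/2$. So, by (6), the number of clusters drops by at least $\frac12\cdot\frac\beta3q_i\ge\frac{\varepsilon\ell}6q_i$. Since $\ell q_i/n_i\to1$, this is at least $\varepsilon n_i/7$ for large $i$.

**Step 8: the new sequence is coherent.** The unmerged clusters and their vectors $p_u$ are unchanged, and $q_i^{\rm new}\ge n_i/s\ge q_i/s$, so the non-$\tau$-coherent ones among them are still a vanishing fraction. It remains to show that for the merged clusters $|\langle\hat p_u^{\rm new},\hat p_v^{\rm new}\rangle|\to1$ uniformly.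

Let $\mathcal K$ be merged to $\widehat C$, and $u,v\in\widehat C$. With $R$ restricted to $\widehat C$ we have $M[\widehat C]=R^{-1}M'[\mathcal K]R^{-1}$. The set $\widehat C$ is $D$-connected of size $\le s$, so by the hypothesis of Proposition 7 $M[\widehat C]$, and with it $M'[\mathcal K]$, is nonsingular. Since $Re_u=p_u$,
$$\langle p_u^{\rm new},p_v^{\rm new}\rangle=(M[\widehat C]^{-1})_{uv}=p_u^TM'[\mathcal K]^{-1}p_v .\tag{7}$$

Suppose uniform coherence fails. Then along a subsequence there are merged $\mathcal K_i$ and vertices $u,v$ with $|\langle\hat p_u^{\rm new},\hat p_v^{\rm new}\rangle|$ bounded away from $1$. The sizes are at most $s$ and all the quantities involved are bounded. So we may assume that the combinatorial type (clusters, edges, positions of $u$ and $v$, signs $\sigma$) is fixed, and that $M'[\mathcal K_i]\to L$, that all $a_C$ converge (we keep the notation $a_C$ and $U$ for the limits), and that $N_i[\mathcal K_i]\to N^\infty$. By $\tau_i$-coherence, $\hat p_u\to\sigma_ua_C$ for $u\in C$, and by the block estimate of Step 3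
$$L=UN^\infty U^T+(I-UU^T).$$
As a limit of psd matrices, $L\succeq0$; hence $N^\infty=U^TLU\succeq0$. On the other hand, $\lambda_{\min}(N_i[\mathcal K_i])<\tau_i\to0$ gives $\lambda_{\min}(N^\infty)\le0$, so $N^\infty$ is singular. Its off-diagonal support is a tree, with all edge entries at least $w$ in modulus. By Lemma 5, $\ker N^\infty$ is spanned by a nowhere zero unit vector $\varphi$. Since $L$ is the identity on the orthogonal complement of the range of $U$, $\ker L$ is spanned by the unit vector $U\varphi$.

So the smallest eigenvalue $\lambda_i>0$ of $M'[\mathcal K_i]$ tends to $0$, its unit eigenvector $\psi_i$ (with suitable sign) tends to $U\varphi$, and the other eigenvalues are bounded below by a positive constant. Therefore $\lambda_iM'[\mathcal K_i]^{-1}\to(U\varphi)(U\varphi)^T$. For $u\in C$ and $v\in C'$ this gives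
$$\lambda_i\,\hat p_u^TM'[\mathcal K_i]^{-1}\hat p_v\to\langle\sigma_ua_C,U\varphi\rangle\langle U\varphi,\sigma_va_{C'}\rangle=\sigma_u\sigma_v\varphi(C)\varphi(C')\ne0 .$$
The same holds for the pairs $(u,u)$ and $(v,v)$, with limits $\varphi(C)^2$ and $\varphi(C')^2$. In the normalized version of (7) the factors $|p_u|$, $|p_v|$ and $\lambda_i$ cancel, so
$$\langle\hat p_u^{\rm new},\hat p_v^{\rm new}\rangle\to\sigma_u\sigma_v\frac{\varphi(C)\varphi(C')}{|\varphi(C)|\,|\varphi(C')|}=\pm1 .$$
This contradicts the choice of $u,v$. So the new sequence is coherent, which proves Claim 8, and with it Proposition 7 and Theorem 4. $\blacksquare$
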